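\title{Approximation of invariant subspaces of the Dirichlet space by subspaces of finite codimension}

\begin{abstract}
We show that the orthogonal projection onto any nonzero $M_z$-invariant subspace of the Dirichlet space is a strong limit of projections onto invariant subspaces of finite codimension. The approximating subspaces can be taken to consist of the functions that vanish on a finite subset of the disc, and these finite sets can be pushed to the unit circle exactly when the functions in the given subspace have no common zero. The inner factor of a generator is approximated by finite Blaschke products. The outer factor is imitated by finitely many zeros placed exponentially close to the circle, which in the limit act like a penalty term $\int|h|^2\rho\,dm$.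
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{D}$ be the open unit disc, $\mathbb{T}$ the unit circle and $dA$ area measure. The Dirichlet space $\mathcal{D}$ consists of the analytic functions $f(z)=\sum_{n\ge0}\hat f(n)z^n$ on $\mathbb{D}$ whose derivative is square integrable with respect to $dA$. It is a Hilbert space with norm
\[
\|f\|^2=\sum_{n\ge0}(n+1)|\hat f(n)|^2=\|f\|_{H^2}^2+D(f),\qquad D(f)=\frac1\pi\int_{\mathbb{D}}|f'|^2\,dA=\sum_{n\ge 0} n|\hat f(n)|^2,
\]
and reproducing kernel $k_\lambda(z)=\sum_{n\ge0}\bar\lambda^nz^n/(n+1)$, so that $f(\lambda)=\langle f,k_\lambda\rangle$. Multiplication by $z$ is a bounded operator $M_z$ on $\mathcal{D}$; indeed $\|M_z^n\|\le\sqrt{n+1}$, because $j+n+1\le(n+1)(j+1)$. We write $\operatorname{Lat}(M_z,\mathcal{D})$ for the lattice of closed $M_z$-invariant subspaces and $P_{\mathcal{M}}$ for the orthogonal projection onto a closed subspace $\mathcal{M}$. A subspace $\mathcal{M}$ is \emph{finite codimensional} if $\dim(\mathcal{D}\ominus\mathcal{M})<\infty$.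

The simplest invariant subspaces are
\[
\mathcal{M}(\Lambda)=\{g\in\mathcal{D}: g|_\Lambda=0\},\qquad \Lambda\subset\mathbb{D}\ \text{finite}.
\]
If multiple zeros are allowed, these become the spaces $B\mathcal{D}$ with $B$ a finite Blaschke product, and there are no other finite codimensional invariant subspaces (Lemma~\ref{lem:BD}). The following question, which comes from \cite{Hankel}, therefore asks whether every invariant subspace can be reached from finitely many zero conditions inside the disc.

\medskip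
\noindent\textbf{Question.} \emph{If $\mathcal{M}\in\operatorname{Lat}(M_z,\mathcal{D})$ and $\mathcal{M}\ne(0)$, is there a sequence of finite codimensional subspaces $\mathcal{M}_j\in\operatorname{Lat}(M_z,\mathcal{D})$ such that $P_{\mathcal{M}_j}\to P_{\mathcal{M}}$ in the strong operator topology?}
\medskip

The answer is yes. We abbreviate the strong and weak operator topologies to SOT and WOT.

\begin{theorem}\label{thm:main}
If $\mathcal{M}\in\operatorname{Lat}(M_z,\mathcal{D})$ and $\mathcal{M}\ne(0)$, then there are finite codimensional $\mathcal{M}_j\in\operatorname{Lat}(M_z,\mathcal{D})$ with $P_{\mathcal{M}_j}\to P_{\mathcal{M}}$ in SOT.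
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] The set of SOT-limits of sequences $P_{\mathcal{M}_j}$, with $\mathcal{M}_j\in\operatorname{Lat}(M_z,\mathcal{D})$ finite codimensional, is exactly $\{P_{\mathcal{M}}:\mathcal{M}\in\operatorname{Lat}(M_z,\mathcal{D})\}$, including $\mathcal{M}=(0)$.
\item[(2)] In Theorem~\ref{thm:main} one can take $\mathcal{M}_j=\mathcal{M}(\Lambda_j)$ with $\Lambda_j\subset\mathbb{D}$ finite.
\item[(3)] For $\mathcal{M}\ne(0)$, the sets $\Lambda_j$ in \textup{(2)} can be chosen with $\min_{\lambda\in\Lambda_j}|\lambda|\to1$ if and only if the functions in $\mathcal{M}$ have no common zero in $\mathbb{D}$. Here $\min\emptyset=1$.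
\end{enumerate}
\end{theorem}

\subsection*{What to expect}
In the Hardy space $H^2$ the same question has a short positive answer. By Beurling's theorem a nonzero invariant subspace is $\theta H^2$ with $\theta$ inner, and its projection is $x\mapsto\theta P_+(\bar\theta x)$, where $P_+$ projects $L^2(\mathbb{T})$ onto $H^2$. If finite Blaschke products $B_j$ converge to $\theta$ almost everywhere on $\mathbb{T}$ (Lemma~\ref{lem:blaschke}), then $B_jP_+(\bar B_jx)\to\theta P_+(\bar\theta x)$ in $L^2$ by dominated convergence. This suggests the answer yes.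

The approximation cannot be monotone in general. Let $S(z)=\exp(-\frac{1+z}{1-z})$ and $f=(1-z)^2S$. Then $f'=-2(1-z)S-2S$ is bounded, so $f\in\mathcal{D}$. The invariant subspace $\mathcal{M}$ generated by $f$ has no common zero, so the only space $B\mathcal{D}$ that contains it is $\mathcal{D}$. On the other hand $\mathcal{M}\subset SH^2$, and $1\notin SH^2$ because $1/S$ is unbounded; so $\mathcal{M}\neq\mathcal{D}$, hence $\mathcal{M}$ is not finite codimensional and contains no finite codimensional subspace. The approximants $\mathcal{M}_j$ thus neither contain $\mathcal{M}$ nor lie in it.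

The real difference from $H^2$ is the outer factor. Every nonzero invariant subspace of $\mathcal{D}$ is generated by one function $f=\theta\varphi$, with $\theta$ inner and $\varphi$ outer (Theorem~\ref{thm:cyclic}). The Blaschke products that approximate $\theta$ produce the projection onto $\theta H^2\cap\mathcal{D}$ (Remark~\ref{rem:inneronly}), a space that contains $\mathcal{M}$ and does not depend on $\varphi$. We have to allow for the case in which $\mathcal{M}$ is smaller. Then the information sits in the way $|\varphi|$ becomes small on $\mathbb{T}$, and it has to be reproduced by zeros inside $\mathbb{D}$.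

\subsection*{The method}
A WOT-limit $T$ of projections $P_{B\mathcal{D}}$ equals $P_{\mathcal{M}}$ as soon as it fixes the functions $pf$, $p$ a polynomial, and has range in $\mathcal{M}$. Suppose we know that $Tx=\theta h$ with $h\in\mathcal{D}$. To move $\theta h$ into $\mathcal{M}$, multiply it by the outer function $F_\varepsilon$ with modulus $\min(1,|\varphi|/\varepsilon)$. The product is $f$ times a function of modulus $|h|/\max(|\varphi|,\varepsilon)$, and it lies in $\mathcal{M}$ provided its Dirichlet integral is finite. By the product rule this asks for a bound on $\int|h|^2\rho_\varepsilon\,dm$, where $\rho_\varepsilon$ is the local Dirichlet integral of $F_\varepsilon$. So we want extra zeros that force such a bound on every $h$ that has them, and that move $pf$ by no more than $\int|p\varphi|^2\rho_\varepsilon\,dm$. As $\varepsilon\to0$, this last integral tends to $0$ and $F_\varepsilon\to1$, and both requirements on $T$ are met in the limit.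

Section~\ref{sec:example} computes the effect of equally spaced zeros exactly; this is the case of a constant weight $\rho$. Section~\ref{sec:zeros} treats general weights. Sections~\ref{sec:inner} and~\ref{sec:outer} deal with the two factors of $f$, and the theorems are proved in Sections~\ref{sec:main} and~\ref{sec:compl}.

\section{Background}\label{sec:background}

\subsection*{Factorization in $H^2$}
Let $m$ be normalized Lebesgue measure on $\mathbb{T}$, and $|I|=m(I)$ for an arc $I$. Functions in $H^2$ are identified with their radial boundary values, and $\|g\|_{H^2}$ is the norm in $L^2(m)$. If $0\ne g\in H^2$, then $\log|g|\in L^1(m)$; in particular $g\ne0$ a.e. For $w\ge0$ in $L^2(m)$ with $\log w\in L^1(m)$, the \emph{outer function with modulus $w$} is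
\[
O_w(z)=\exp\Big(\int_{\mathbb{T}}\frac{\eta+z}{\eta-z}\log w(\eta)\,dm(\eta)\Big).
\]
It lies in $H^2$, has $|O_w|=w$ a.e.\ on $\mathbb{T}$, and $O_w(0)>0$. All outer functions are normalized in this way, so products and quotients of outer functions correspond exactly to products and quotients of moduli. Since $\log|O_w|$ is the Poisson integral of $\log w$, bounds $w\ge c$ or $w\le C$ on $\mathbb{T}$ persist for $|O_w|$ in $\mathbb{D}$. Since $|\frac{\eta+z}{\eta-z}|\le\frac{1+|z|}{1-|z|}$,
\begin{equation}\label{eq:outerconv}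
\int|\log w_j|\,dm\to0\quad\text{implies}\quad O_{w_j}\to1\ \text{pointwise on }\mathbb{D}.
\end{equation}
A bounded analytic function is \emph{inner} if its modulus is $1$ a.e.\ on $\mathbb{T}$. Every $0\ne g\in H^2$ factors as $g=\theta g_o$ with $g_o=O_{|g|}$ and $\theta$ inner. Every inner function is $\theta=BS_\sigma$, where $S_\sigma(z)=\exp(-\int\frac{\eta+z}{\eta-z}\,d\sigma(\eta))$ for a positive singular measure $\sigma$, and $B$ is a Blaschke product, that is, a unimodular constant times a locally uniformly convergent product of factors $z$ and $\frac{|\lambda|}{\lambda}\frac{\lambda-z}{1-\bar\lambda z}$. A unimodular constant counts as a finite Blaschke product without zeros.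

\begin{theorem}[Frostman]\label{thm:frostman}
If $\theta$ is a nonconstant inner function, then $\theta_a=\frac{\theta-a}{1-\bar a\theta}$ is a Blaschke product for all $a\in\mathbb{D}$ outside a set of capacity zero.
\end{theorem}

A set of capacity zero has area zero; we use only that admissible $a$ exist arbitrarily close to $0$.

\subsection*{The local Dirichlet integral}
For $g\in H^2$ and a.e.\ $\zeta\in\mathbb{T}$ put
\[
D_\zeta(g)=\int_{\mathbb{T}}\frac{|g(\eta)-g(\zeta)|^2}{|\eta-\zeta|^2}\,dm(\eta)\in[0,\infty].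
\]
This quantity measures the oscillation of the boundary function near $\zeta$, and it distributes the Dirichlet integral over the circle.

\begin{theorem}[Douglas]\label{thm:douglas}
For $g\in H^2$, $D(g)=\int D_\zeta(g)\,dm(\zeta)$, both sides possibly being $+\infty$.
\end{theorem}

Let $\mathcal{P}_\lambda(\zeta)=\frac{1-|\lambda|^2}{|\zeta-\lambda|^2}$ be the Poisson kernel and $\gamma(t)=t^2-1-2\log t$ for $t>0$. Since $\gamma'(t)=2(t-1/t)$ and $\gamma(1)=0$, the function $\gamma$ is nonnegative, decreasing on $(0,1]$ and increasing on $[1,\infty)$. The next formula is due to Carleson \cite{Carleson} in integrated form and to Richter and Sundberg \cite{RichterSundberg} in local form.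

\begin{theorem}\label{thm:CRS}
Let $0\ne g=\theta g_o\in H^2$ with $\theta=BS_\sigma$ inner and $g_o$ outer. For a.e.\ $\zeta\in\mathbb{T}$, with values in $[0,\infty]$,
\begin{gather*}
D_\zeta(g)=D_\zeta(g_o)+|g_o(\zeta)|^2D_\zeta(\theta),\qquad
D_\zeta(g_o)=\int\frac{|g_o(\zeta)|^2\,\gamma\big(|g_o(\eta)|/|g_o(\zeta)|\big)}{|\eta-\zeta|^2}\,dm(\eta),\\
D_\zeta(\theta)=\sum_{B(\lambda)=0}\mathcal{P}_\lambda(\zeta)+\int\frac{2\,d\sigma(\eta)}{|\eta-\zeta|^2},
\end{gather*}
where zeros are counted with multiplicity.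
\end{theorem}

The last formula gives $D_\zeta(\theta_1\theta_2)=D_\zeta(\theta_1)+D_\zeta(\theta_2)$ for inner $\theta_1,\theta_2$. Applying the first formula to $g$ and to $\theta g$, and then integrating, we obtain for every inner $\theta$ and every $g\in H^2$
\begin{equation}\label{eq:inner}
D(\theta g)=D(g)+\int|g|^2D_\zeta(\theta)\,dm(\zeta),\qquad \|\theta g\|^2=\|g\|^2+\int|g|^2D_\zeta(\theta)\,dm(\zeta),
\end{equation}
with values in $[0,\infty]$ and the integral read as $0$ for $g=0$. Thus dividing by an inner factor preserves $\mathcal{D}$ and lowers the norm, while multiplying by one need not preserve $\mathcal{D}$: for the function $S$ of the introduction $\sigma$ is the unit mass at $1$, $D_\zeta(S)=2/|1-\zeta|^2$ is not integrable, and $S\notin\mathcal{D}$.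

\subsection*{Invariant subspaces}
For $f\in\mathcal{D}$ let $[f]$ be the closure in $\mathcal{D}$ of $\{pf:p\text{ a polynomial}\}$. The operator $M_z$ is a \emph{$2$-isometry}, meaning $\|z^2g\|^2-2\|zg\|^2+\|g\|^2=0$ (because $\|zg\|^2=\|g\|^2+\|g\|_{H^2}^2$), and it is \emph{analytic}, meaning $\bigcap_nz^n\mathcal{D}=(0)$.

\begin{theorem}[Richter \cite{Richter}; Richter--Shields \cite{RichterShields}]\label{thm:cyclic}
Every nonzero $\mathcal{M}\in\operatorname{Lat}(M_z,\mathcal{D})$ satisfies $\dim(\mathcal{M}\ominus z\mathcal{M})=1$ and is generated by $\mathcal{M}\ominus z\mathcal{M}$. In particular $\mathcal{M}=[f]$ for some $f\in\mathcal{D}$.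
\end{theorem}

For finite $\Lambda\subset\mathbb{D}$ let $B_\Lambda$ be the Blaschke product with simple zeros at the points of $\Lambda$. For $|\lambda|<1$, multiplication by $1/(1-\bar\lambda z)=\sum_n\bar\lambda^nz^n$ is bounded on $\mathcal{D}$, with
\begin{equation}\label{eq:geom}
\|M_{1/(1-\bar\lambda z)}\|\le\sum_{n\ge0}|\lambda|^n\sqrt{n+1}.
\end{equation}

\begin{lemma}\label{lem:BD}
\begin{enumerate}
\item[(a)] Let $B$ be a finite Blaschke product. Then $\beta(B)=\sup_\zeta D_\zeta(B)<\infty$, and $\|h\|^2\le\|Bh\|^2\le\|h\|^2+\beta(B)\|h\|_{H^2}^2$ for $h\in\mathcal{D}$. The space $B\mathcal{D}$ equals $\{g\in\mathcal{D}:g/B\text{ is analytic}\}$; it is closed, invariant and finite codimensional. In particular $B_\Lambda\mathcal{D}=\mathcal{M}(\Lambda)$.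
\item[(b)] Every finite codimensional $\mathcal{M}\in\operatorname{Lat}(M_z,\mathcal{D})$ equals $B\mathcal{D}$ for a finite Blaschke product $B$.
\end{enumerate}
\end{lemma}

Part (b) serves only as orientation; the proofs of the theorems do not use it.

\begin{proof}
(a) $D_\zeta(B)$ is a finite sum of Poisson kernels, and the norm bounds follow from \eqref{eq:inner}. If $g\in\mathcal{D}$ and $h=g/B$ is analytic, then $h\in H^2$ because $|B|$ is bounded below near $\mathbb{T}$, and $h\in\mathcal{D}$ by \eqref{eq:inner}. So $B\mathcal{D}$ is the common kernel of finitely many functionals $g\mapsto g^{(t)}(\lambda)$. These are continuous, since $\|k_\lambda\|$ is bounded on compact sets and norm convergence therefore implies locally uniform convergence.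

(b) Let $e_1,\dots,e_n$ be an orthonormal basis of $\mathcal{M}^\perp$. The polynomials are dense, so their projections fill the finite dimensional space $\mathcal{M}^\perp$; choose polynomials $q_i$ with projections $e_i$. If polynomials $p_j$ tend to $x\in\mathcal{M}$, then $p_j-\sum_i\langle p_j,e_i\rangle q_i$ are polynomials in $\mathcal{M}$ that tend to $x$. Hence the ideal $\mathcal{M}\cap\mathbb{C}[z]=p\,\mathbb{C}[z]$ is dense in $\mathcal{M}$, that is, $\mathcal{M}=[p]$ with $p\neq0$. Let $|\lambda|\ge1$. If $g\perp z^n(z-\lambda)$ for all $n$, then $c_n=(n+1)\hat g(n)$ satisfies $|c_{n+1}|=|\lambda||c_n|$, and $\sum|c_n|^2/(n+1)<\infty$ forces $g=0$. So $(z-\lambda)\mathbb{C}[z]$ is dense, and the factor $z-\lambda$ can be removed from $p$ without changing $[p]$. Once all zeros of $p$ lie in $\mathbb{D}$, we have $p=cB\prod(1-\bar\lambda z)$, so $p\mathcal{D}=B\mathcal{D}$ by \eqref{eq:geom}. This space is closed and $p\,\mathbb{C}[z]$ is dense in it, so $[p]=B\mathcal{D}$.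
\end{proof}

\subsection*{Weak limits of functions and operators}

\begin{lemma}\label{lem:weak}
\begin{enumerate}
\item[(a)] Let $(g_j)$ be bounded in $\mathcal{D}$ and converge pointwise, on a dense subset of $\mathbb{D}$, to an analytic function $g$ on $\mathbb{D}$. Then $g\in\mathcal{D}$, $g_j\to g$ weakly, and $\|g\|\le\liminf\|g_j\|$. If all $g_j$ lie in a closed subspace, so does $g$. If $\limsup\|g_j\|\le\|g\|$, then $g_j\to g$ in norm.
\item[(b)] If $g_j\to g$ weakly in $\mathcal{D}$, then $g_j\to g$ pointwise on $\mathbb{D}$ and in $L^2(m)$, and a subsequence converges a.e.\ on $\mathbb{T}$.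
\end{enumerate}
\end{lemma}

\begin{proof}
Weak convergence implies pointwise convergence, since $g_j(\lambda)=\langle g_j,k_\lambda\rangle$. In (a), every weak limit point of $(g_j)$ therefore equals $g$, which gives weak convergence; the remaining statements hold in any Hilbert space. In (b), each Taylor coefficient converges, and $\sum_{n\ge N}|\hat g_j(n)-\hat g(n)|^2\le\|g_j-g\|^2/(N+1)$ with $\|g_j-g\|$ bounded.
\end{proof}

The set of operators $0\le T\le I$ on $\mathcal{D}$ is WOT-compact, and WOT is induced on it by the metric $d(S,T)=\sum_{i,j\ge0}2^{-i-j}|\langle(S-T)\epsilon_i,\epsilon_j\rangle|\le4\|S-T\|$, where $\epsilon_n=z^n/\sqrt{n+1}$. Compactness is the reason for working with WOT. The next lemma recovers SOT at the end.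

\begin{lemma}\label{lem:ops}
\begin{enumerate}
\item[(a)] If orthogonal projections $P_j$ converge in WOT to an orthogonal projection $P$, then $P_j\to P$ in SOT.
\item[(b)] Let $0\le T\le I$ and let $\mathcal{M}$ be a closed subspace. If $T\mathcal{D}\subset\mathcal{M}$ and $\langle(I-T)y,y\rangle=0$ for all $y$ in a dense subset of $\mathcal{M}$, then $T=P_{\mathcal{M}}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $P_jx\to Px$ weakly and $\|P_jx\|^2=\langle P_jx,x\rangle\to\langle Px,x\rangle=\|Px\|^2$. (b) $\|(I-T)^{1/2}y\|^2=0$ gives $Ty=y$ on the dense set, hence on $\mathcal{M}$. If $x\perp\mathcal{M}$, then $Tx\in\mathcal{M}$ and $\langle Tx,y\rangle=\langle x,Ty\rangle=\langle x,y\rangle=0$ for $y\in\mathcal{M}$, so $Tx=0$.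
\end{proof}

From now on $U$ denotes either $\mathbb{D}$ or an annulus $\{s<|z|<1\}$ with $0\le s<1$, and
\[
\mathcal{T}(U)=\text{WOT-closure of }\{P_{B\mathcal{D}}: B\text{ a finite Blaschke product with all zeros in }U\}.
\]
This is a compact metrizable set of operators $0\le T\le I$. By Lemma~\ref{lem:ops}(a), Theorem~\ref{thm:main} holds for $\mathcal{M}$ as soon as $P_{\mathcal{M}}\in\mathcal{T}(\mathbb{D})$.

\section{Equally spaced zeros}\label{sec:example}

Let $N\ge1$, $\omega=e^{2\pi i/N}$, $0<r<1$, and $\Lambda=\{r\omega^j:0\le j<N\}$. We compute $P=P_{\mathcal{M}(\Lambda)}$. The space $\mathcal{M}(\Lambda)^\perp$ is spanned by the kernels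
\[
k_{r\omega^j}=\sum_{a=0}^{N-1}\omega^{-ja}e_a,\qquad e_a=\sum_{l\ge0}\frac{r^{a+lN}z^{a+lN}}{a+lN+1}.
\]
The matrix $(\omega^{-ja})$ is invertible, so the $e_a$ span the same space, and they are orthogonal because they involve disjoint sets of monomials. For $0\le a<N$,
\[
\langle z^a,e_a\rangle=r^a,\qquad\|e_a\|^2=r^{2a}\Big(\frac1{a+1}+\sigma_a\Big),\qquad\sigma_a=\sum_{l\ge1}\frac{r^{2lN}}{a+lN+1},
\]
and $Pz^a=z^a-r^ae_a/\|e_a\|^2$. In $Pz^a$ the coefficient of $z^a$ is
\[
1-\frac{1}{1+(a+1)\sigma_a}=\frac{(a+1)\sigma_a}{1+(a+1)\sigma_a},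
\]
and all other coefficients of degree less than $N$ vanish. Put $L=-\log(1-r^{2N})=\sum_{l\ge1}r^{2lN}/l$. From $lN\le a+lN+1\le(l+1)N$ we get
\[
\frac{L-1}{N}\le\frac1N\sum_{l\ge1}\frac{r^{2(l+1)N}}{l+1}\le\sigma_a\le\frac LN .
\]
Also $1-r\le1-r^{2N}\le2N(1-r)$, so $L$ differs from $\log\frac1{1-r}$ by at most $\log 2N$.

Now let $N\to\infty$ with $r=r_N$ and $\frac1N\log\frac1{1-r_N}\to\tau\in[0,\infty]$. Then $\sigma_a\to\tau$ for each fixed $a$, all matrix entries $\langle Pz^a,z^b\rangle$ converge, and the projections converge in WOT to a diagonal operator. For $\tau=0$ the limit is $0$: the zeros destroy everything. For $\tau=\infty$ the limit is $I$: the zeros are too close to $\mathbb{T}$ to be felt. For $\tau=1/R$ with $0<R<\infty$, so that $1-r_N=e^{-(1+o(1))N/R}$, the limit is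
\[
T_Rz^a=\frac{a+1}{a+1+R}\,z^a .
\]
This is not a projection. It solves a penalized approximation problem: $h=T_Rx$ minimizes $\|x-h\|^2+R\|h\|_{H^2}^2$, because $(a+1)|\hat x(a)-c|^2+R|c|^2$ is smallest at $c=\frac{a+1}{a+1+R}\hat x(a)$. The zeros have disappeared into the boundary and left behind the penalty $\int|h|^2\rho\,dm$ with $\rho\equiv R$. Two consequences are what we need in general:
\begin{gather*}
\langle(I-T_R)g,g\rangle=\sum_a\frac{(a+1)R}{a+1+R}|\hat g(a)|^2\le\int|g|^2\rho\,dm,\\
\int|T_Rx|^2\rho\,dm=\sum_a\frac{R(a+1)}{(a+1+R)^2}(a+1)|\hat x(a)|^2\le\frac14\|x\|^2 .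
\end{gather*}
The first says that $T_R$ almost fixes functions with small penalty. The second says that everything in the range of $T_R$ has controlled penalty, with a constant independent of $\rho$.

\section{Zero sets that imitate a weight}\label{sec:zeros}

For a nonconstant weight we keep all zeros on one circle $|z|=r$ and vary their density in proportion to $\rho$. The Fourier computation survives if the zeros form a subset of the lattice $\{r\omega^j\}$, and this dictates the class of weights to start with. A \emph{dyadic arc of generation $\nu$} is a set $\{e^{2\pi ix}:a2^{-\nu}\le x<(a+1)2^{-\nu}\}$ with $a\in\mathbb{Z}$. A function $\rho\ge0$ on $\mathbb{T}$ is a \emph{dyadic step function} if for some $\nu$ it is constant on each dyadic arc of generation $\nu$, with values in $\{0\}\cup\{2^b:b\in\mathbb{Z}\}$.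

\begin{proposition}\label{prop:zeros}
Let $C_1=432$. For every dyadic step function $\rho$ there are finite sets $\Lambda_N\subset\{|z|=r_N\}$, indexed by large powers $N$ of $2$, with $r_N\to1$ and:
\begin{enumerate}
\item[(i)] for every finite Blaschke product $B$ and every $g\in\mathcal{D}$,
\[
\limsup_{N\to\infty}\operatorname{dist}(Bg,BB_{\Lambda_N}\mathcal{D})^2\le\int|g|^2\rho\,dm;
\]
\item[(ii)] for all large $N$ and every $h\in B_{\Lambda_N}\mathcal{D}$, $\ \int|h|^2\rho\,dm\le C_1\|h\|^2$.
\end{enumerate}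
\end{proposition}

\begin{proof}
If $\rho=0$ take $\Lambda_N=\emptyset$. Otherwise let $R=\max\rho$. For an arc $A$ of generation $\nu$ on which $\rho$ has value $\rho_A>0$, let $q_A=R/\rho_A$, a power of $2$ with $q_A\ge1$, and let $Q=\max_Aq_A$. For $N\ge Q2^\nu$ divide each such $A$ into dyadic arcs $I$ of length $q_A/N$. Let $\mathcal{I}_N$ be the collection of all these arcs, $\rho_I$ the value of $\rho$ on $I$, and $e^{2\pi ia_I}$ the initial endpoint of $I$; then $a_I\in\frac1N\mathbb{Z}$. Following Section~\ref{sec:example}, put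
\[
L=N/R,\qquad r=r_N\ \text{ with }\ r^{2N}=1-e^{-L},\qquad\lambda_I=re^{2\pi ia_I},\qquad\Lambda_N=\{\lambda_I:I\in\mathcal{I}_N\}.
\]
Then $L\to\infty$ and $r\to1$. Each arc carries one zero and the same amount of weight:
\begin{equation}\label{eq:mass}
\rho_I|I|=R/N=1/L\qquad(I\in\mathcal{I}_N).
\end{equation}

\emph{Proof of (i).} Let $g=p$ be a polynomial first. We subtract from $p$ a function $g_N$ of small norm that agrees with $p$ on $\Lambda_N$. We take $g_N$ from $z^N\mathcal{D}$, for two reasons: there the kernel functions at lattice points have a Gram matrix bounded below by nearly $L$, and there the $H^2$ norm is negligible, so that multiplication by $B$ costs nothing in the limit.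

The space $z^N\mathcal{D}$ consists of the functions in $\mathcal{D}$ with $\hat g(n)=0$ for $n<N$, and its reproducing kernel is $k^N_\lambda(z)=\sum_{n\ge N}\bar\lambda^nz^n/(n+1)$. The points of $\Lambda_N$ are distinct points $r\omega^j$, $\omega=e^{2\pi i/N}$, with $j$ in a subset $\mathcal{J}$ of $\{0,\dots,N-1\}$. For $c=(c_j)_{j\in\mathcal{J}}$ write $n=a+lN$ with $0\le a<N$, $l\ge1$, and use $n+1\le(l+1)N$, $r^{2n}\ge r^{2(l+1)N}$ and the identity $\sum_{a=0}^{N-1}|\sum_jc_j\omega^{-aj}|^2=N\|c\|^2$:
\[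
\Big\|\sum_jc_jk^N_{r\omega^j}\Big\|^2=\sum_{n\ge N}\frac{r^{2n}}{n+1}\Big|\sum_jc_j\omega^{-nj}\Big|^2\ge\|c\|^2\sum_{l\ge1}\frac{r^{2(l+1)N}}{l+1}=(L-r^{2N})\|c\|^2\ge(L-1)\|c\|^2 .
\]
So the Gram matrix $G$ of these kernels satisfies $G\ge(L-1)I$. Let $L>1$, let $w=(p(r\omega^j))_{j\in\mathcal{J}}$, $c=G^{-1}w$ and $g_N=\sum_jc_jk^N_{r\omega^j}$. Then $g_N=p$ on $\Lambda_N$, and by \eqref{eq:mass}
\[
\|g_N\|^2=\langle G^{-1}w,w\rangle\le\frac1{L-1}\sum_{\lambda\in\Lambda_N}|p(\lambda)|^2=\frac L{L-1}\sum_{I\in\mathcal{I}_N}\rho_I|I|\,|p(\lambda_I)|^2\longrightarrow\int|p|^2\rho\,dm,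
\]
since $p$ is uniformly continuous on $\overline{\mathbb{D}}$, $|I|\le Q/N\to0$ and $r\to1$. Now $B(p-g_N)\in BB_{\Lambda_N}\mathcal{D}$ and $\|g_N\|_{H^2}^2\le\|g_N\|^2/(N+1)$, so by Lemma~\ref{lem:BD}(a)
\[
\operatorname{dist}(Bp,BB_{\Lambda_N}\mathcal{D})^2\le\|Bg_N\|^2\le\Big(1+\frac{\beta(B)}{N+1}\Big)\|g_N\|^2 ,
\]
which gives (i) for $p$. For general $g$, the distance from $Bg$ exceeds that from $Bp$ by at most $\|B(g-p)\|\le(1+\beta(B))^{1/2}\|g-p\|$. Let $N\to\infty$ and then $p\to g$ in $\mathcal{D}$; since $\rho$ is bounded, $\int|p|^2\rho\,dm\to\int|g|^2\rho\,dm$.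

\emph{Proof of (ii).} Let $h=B_{\Lambda_N}h_1$ with $h_1\in\mathcal{D}$. Since $|h|=|h_1|$ on $\mathbb{T}$, \eqref{eq:inner} and Theorem~\ref{thm:CRS} give
\begin{equation}\label{eq:poisson}
\sum_{I\in\mathcal{I}_N}\int|h|^2\mathcal{P}_{\lambda_I}\,dm\le D(h).
\end{equation}
The kernel $\mathcal{P}_{\lambda_I}$ is concentrated on an arc $J$ of length about $\delta=1-r$, which is smaller than $|I|$ by a factor of order $e^{-L}$. So \eqref{eq:poisson} controls $h$ only on a tiny part of $I$. We pass from $J$ to $I$ through about $L$ doublings and pay for the change of the mean value with the Dirichlet integral. The resulting factor $L$ is exactly what \eqref{eq:mass} absorbs.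

First, the size of $\delta$. Bernoulli's inequality $1-e^{-L}=(1-\delta)^{2N}\ge1-2N\delta$ gives $\delta\ge e^{-L}/(2N)$. If $e^{-L}\le\frac12$, then $-\log(1-t)\le2t$ on $[0,\frac12]$ gives $\delta\le-\log r=-\frac1{2N}\log(1-e^{-L})\le e^{-L}/N<|I|$.

Fix $I$, write $a=a_I$, and let $J_j=\{e^{2\pi ix}:a\le x<a+2^{-j}|I|\}$ for $j\ge0$, so that $J_0=I$. Let $\ell$ be the least index with $|J_\ell|\le\delta$, and $J=J_\ell$. Then $\ell\ge1$ and $2^{-(\ell-1)}|I|>\delta$, so $\delta/2<|J|\le\delta$ and
\begin{equation}\label{eq:ell}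
\ell\le1+\log_2(|I|/\delta)\le1+\log_2(2Qe^L)=2+\log_2Q+L/\ln2 .
\end{equation}
Write $h_E$ for the mean of $h$ over an arc $E$. For $\zeta\in J$ we have $|\zeta-\lambda_I|\le2\pi\delta+\delta$, hence $\mathcal{P}_{\lambda_I}(\zeta)\ge\delta/((1+2\pi)^2\delta^2)\ge1/(54\delta)$, and
\begin{equation}\label{eq:small}
|h_J|^2\le\frac1{|J|}\int_J|h|^2\,dm\le\frac2\delta\cdot54\delta\int|h|^2\mathcal{P}_{\lambda_I}\,dm=108\int|h|^2\mathcal{P}_{\lambda_I}\,dm .
\end{equation}

Next let $E_I=\iint_{I\times I}\frac{|h(\zeta)-h(\eta)|^2}{|\zeta-\eta|^2}\,dm\,dm$. The difference $h_{J_j}-h_{J_{j+1}}$ is the mean of $h(\zeta)-h(\eta)$ over $J_j\times J_{j+1}$, a set of measure $|J_j|^2/2$ inside $J_j\times J_j$. Therefore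
\[
\sum_{j\ge0}|h_{J_j}-h_{J_{j+1}}|^2\le\iint_{I\times I}|h(\zeta)-h(\eta)|^2\sum_{j:\ \zeta,\eta\in J_j}\frac2{|J_j|^2}\,dm\,dm .
\]
If $\zeta=e^{2\pi ix}$, $\eta=e^{2\pi iy}$ with $x,y\in[a,a+|I|)$, and $\mu=\max(x,y)-a$, then both points lie in $J_j$ exactly when $|J_j|>\mu$. The inner sum is a geometric sum with ratio $4$ and largest term below $2\mu^{-2}$, so it is at most $\frac83\mu^{-2}$. Moreover $\mu\ge|x-y|\ge|\zeta-\eta|/(2\pi)$. Hence the whole sum is at most $\frac{32\pi^2}3E_I$, and the Cauchy--Schwarz inequality over the first $\ell$ terms gives $|h_I-h_J|^2\le\frac{32\pi^2}3\ell E_I$. The variance of $h$ on $I$ satisfies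
\[
\frac1{|I|}\int_I|h-h_I|^2\,dm=\frac1{2|I|^2}\iint_{I\times I}|h(\zeta)-h(\eta)|^2\,dm\,dm\le2\pi^2E_I,
\]
because $|\zeta-\eta|\le2\pi|I|$ on $I\times I$. The mean of $|h|^2$ over $I$ is the variance plus $|h_I|^2$, and $|h_I|^2\le2|h_J|^2+2|h_I-h_J|^2$. With \eqref{eq:small} and $2\pi^2<\frac{64\pi^2}3<216$ we obtain
\[
\frac1{|I|}\int_I|h|^2\,dm\le216\Big[\int|h|^2\mathcal{P}_{\lambda_I}\,dm+(\ell+1)E_I\Big].
\]
Multiply by $\rho_I|I|=1/L$ and sum over $I$. The arcs $I$ are disjoint, so $\sum_IE_I\le D(h)$ by Theorem~\ref{thm:douglas}. With \eqref{eq:poisson} and \eqref{eq:ell},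
\[
\int|h|^2\rho\,dm\le\frac{216}L\Big(4+\log_2Q+\frac L{\ln2}\Big)\|h\|^2 .
\]
As $N\to\infty$ the factor tends to $216/\ln2<432$.
\end{proof}

Passing to limits removes the restriction on $\rho$ and turns (i) and (ii) into properties of a single operator.

\begin{proposition}\label{prop:T}
Let $B$ be a finite Blaschke product with all zeros in $U$, and let $\rho\ge0$ be bounded and measurable on $\mathbb{T}$. There is $T\in\mathcal{T}(U)$ such that
\begin{enumerate}
\item[(A)] $\langle(I-T)Bg,Bg\rangle\le\int|g|^2\rho\,dm$ for all $g\in\mathcal{D}$;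
\item[(B)] for every $x\in\mathcal{D}$, $Tx=Bh$ with $h\in\mathcal{D}$ and
\[
\|h\|\le\|x\|,\qquad\int|h|^2D_\zeta(B)\,dm(\zeta)\le\|x\|^2,\qquad\int|h|^2\rho\,dm\le2C_1\|x\|^2 .
\]
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\rho$ be a dyadic step function first, $P_N$ the projection onto $BB_{\Lambda_N}\mathcal{D}$, and $T$ the WOT-limit of a subsequence of $(P_N)$. Since $r_N\to1$, the zeros of $BB_{\Lambda_N}$ lie in $U$ for large $N$, so $T\in\mathcal{T}(U)$. As $\langle(I-P_N)Bg,Bg\rangle=\operatorname{dist}(Bg,BB_{\Lambda_N}\mathcal{D})^2$, (A) follows from Proposition~\ref{prop:zeros}(i). Given $x$, write $P_Nx=Bh_N$ with $h_N\in B_{\Lambda_N}\mathcal{D}$. By \eqref{eq:inner}, $\|h_N\|^2+\int|h_N|^2D_\zeta(B)\,dm(\zeta)=\|P_Nx\|^2\le\|x\|^2$, and by Proposition~\ref{prop:zeros}(ii), $\int|h_N|^2\rho\,dm\le C_1\|x\|^2$ for large $N$. Along a further subsequence, depending on $x$, $h_N\to h$ weakly in $\mathcal{D}$ and a.e.\ on $\mathbb{T}$ (Lemma~\ref{lem:weak}). Both $Tx$ and $Bh$ are the pointwise limit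 of $Bh_N$ on $\mathbb{D}$, so $Tx=Bh$. Fatou's lemma gives (B), with $C_1$ in place of $2C_1$.

For general $\rho$ let $\rho_n$ be the function whose value on each dyadic arc of generation $n$ is the mean of $\rho$ over that arc. Then $\rho_n\le\|\rho\|_\infty$, and $\rho_n\to\rho$ a.e.\ by the Lebesgue differentiation theorem. Let $\tilde\rho_n$ be the largest power of $2$ not exceeding $\rho_n$, and $0$ where $\rho_n=0$. This is a dyadic step function with $\rho_n/2\le\tilde\rho_n\le\rho_n$. Let $T_n$ be the operator obtained for $\tilde\rho_n$, and $T$ the WOT-limit of a subsequence; $T\in\mathcal{T}(U)$ because this set is closed. By dominated convergence $\langle(I-T_n)Bg,Bg\rangle\le\int|g|^2\rho_n\,dm\to\int|g|^2\rho\,dm$, which gives (A). For (B), $T_nx=Bh_n$ with $\|h_n\|\le\|x\|$, $\int|h_n|^2D_\zeta(B)\,dm(\zeta)\le\|x\|^2$ and $\int|h_n|^2\rho_n\,dm\le2\int|h_n|^2\tilde\rho_n\,dm\le2C_1\|x\|^2$. Along a subsequence $h_n\to h$ weakly and a.e.; then $Tx=Bh$, $|h_n|^2\rho_n\to|h|^2\rho$ a.e., and Fatou's lemma applies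 again.
\end{proof}

\section{The inner factor}\label{sec:inner}

In $\mathcal{D}$ it is not enough that $B_j\to\theta$; by \eqref{eq:inner} the local Dirichlet integrals $D_\zeta(B_j)$ must be controlled from both sides. Frostman shifts give the upper bound and Fatou's lemma the lower.

\begin{lemma}\label{lem:blaschke}
Let $\theta$ be inner. Assume that $U=\mathbb{D}$ or that $\theta$ has no zero in $\mathbb{D}$. There are finite Blaschke products $B_j$ with all zeros in $U$ such that
\begin{enumerate}
\item[(i)] $B_j\to\theta$ locally uniformly on $\mathbb{D}$ and a.e.\ on $\mathbb{T}$;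
\item[(ii)] $\liminf_jD_\zeta(B_j)\ge D_\zeta(\theta)$ for a.e.\ $\zeta$;
\item[(iii)] $B_jg\to\theta g$ in $\mathcal{D}$ for every $g\in H^2$ with $\theta g\in\mathcal{D}$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $\theta$ is constant take $B_j=\theta$. Otherwise choose, by Theorem~\ref{thm:frostman}, $a_j\to0$ such that $\theta_{a_j}$ is a Blaschke product, and let $B_j$ be a partial product, constant included, with $|B_j-\theta_{a_j}|<1/j$ on $|z|\le1-1/j$. Since $|\theta_a-\theta|=|\bar a\theta^2-a|/|1-\bar a\theta|\le2|a|/(1-|a|)$, we have $B_j\to\theta$ locally uniformly. The zeros of $B_j$ are among the points where $\theta=a_j$. If $U=\{s<|z|<1\}$, then $\theta$ is zero-free, so $|\theta|\ge c>0$ on $|z|\le s$, and the zeros of $B_j$ lie in $U$ once $|a_j|<c$; discard the other $j$.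

The $B_j$ converge to $\theta$ weakly in $H^2$ and all these functions have $H^2$ norm $1$, so $B_j\to\theta$ in $L^2(m)$, and a.e.\ after passing to a subsequence. At each $\zeta$ with $B_j(\zeta)\to\theta(\zeta)$, Fatou's lemma in the definition of $D_\zeta$ gives (ii).

For $u,v\in\mathbb{T}$,
\[
\Big|\frac{u-a}{1-\bar au}-\frac{v-a}{1-\bar av}\Big|=\frac{(1-|a|^2)|u-v|}{|1-\bar au||1-\bar av|}\le\frac{1+|a|}{1-|a|}|u-v| .
\]
Since $\theta_{a_j}$ is $B_j$ times an inner function, $D_\zeta(B_j)\le D_\zeta(\theta_{a_j})\le\big(\frac{1+|a_j|}{1-|a_j|}\big)^2D_\zeta(\theta)$ a.e. For $g$ as in (iii), \eqref{eq:inner} now gives $\limsup\|B_jg\|^2\le\|g\|^2+\int|g|^2D_\zeta(\theta)\,dm(\zeta)=\|\theta g\|^2$. As $B_jg\to\theta g$ pointwise, Lemma~\ref{lem:weak}(a) gives convergence in norm.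
\end{proof}

\begin{remark}\label{rem:inneronly}
These $B_j$ satisfy $P_{B_j\mathcal{D}}\to P_{\theta H^2\cap\mathcal{D}}$ in SOT. Indeed, let $T$ be a WOT-limit of a subsequence. Writing $P_{B_j\mathcal{D}}x=B_jh_j$ with $\|h_j\|\le\|x\|$ and taking a weak limit point $h$ of $(h_j)$ along that subsequence, we get $Tx=\theta h$. For $y=\theta g\in\mathcal{D}$, (iii) gives $\langle(I-P_{B_j\mathcal{D}})y,y\rangle\le\|y-B_jg\|^2\to0$. Lemma~\ref{lem:ops} finishes the argument. The proof in Section~\ref{sec:main} has the same shape, with the weight added.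
\end{remark}

\section{The outer factor}\label{sec:outer}

We need a way to recognize elements of $[f]$. For bounded multiples of $f$ the only condition is the necessary one, membership in $\mathcal{D}$.

\begin{lemma}\label{lem:member}
If $f\in\mathcal{D}$, $u\in H^\infty$ and $fu\in\mathcal{D}$, then $fu\in[f]$.
\end{lemma}

\begin{proof}
For $0<r<1$ let $u_r(z)=u(rz)$ and $f_r(z)=f(rz)$, and let $\|\cdot\|_A$ be the norm in $L^2(dA/\pi)$. If $v$ is analytic on a neighborhood of $\overline{\mathbb{D}}$, then $\|fv\|_{H^2}\le\|v\|_\infty\|f\|_{H^2}$ and $\|(fv)'\|_A\le\|v\|_\infty D(f)^{1/2}+\|v'\|_\infty\|f\|_{H^2}$. The Taylor polynomials of $u_r$ and their derivatives converge uniformly on $\overline{\mathbb{D}}$, so $fu_r\in[f]$. Also $fu_r\to fu$ pointwise as $r\to1$, and $\|fu_r\|_{H^2}\le\|u\|_\infty\|f\|_{H^2}$. By Lemma~\ref{lem:weak}(a) it suffices to bound $D(fu_r)$ uniformly in $r$.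

The term $f(u_r)'$ of $(fu_r)'$ is the problem, since $u'$ alone need not be square integrable. We compare it with $f_r(u_r)'=((fu)_r)'-(f_r)'u_r$, which is where the hypothesis $fu\in\mathcal{D}$ enters:
\[
(fu_r)'=f'u_r+\big[((fu)_r)'-(f_r)'u_r\big]+(f-f_r)(u_r)' .
\]
Dilation does not increase $D$, so the first term and the bracket have total $\|\cdot\|_A$-norm at most $2\|u\|_\infty D(f)^{1/2}+D(fu)^{1/2}$. By the Schwarz--Pick inequality $|u'(w)|\le\|u\|_\infty/(1-|w|^2)$ we have $|(u_r)'(z)|\le\|u\|_\infty/(1-r|z|)$. It remains to bound, in polar coordinates,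
\[
\frac1\pi\int_{\mathbb{D}}\frac{|f-f_r|^2}{(1-r|z|)^2}\,dA=\sum_{n\ge1}|\hat f(n)|^2w_n,\qquad w_n=2(1-r^n)^2\int_0^1\frac{t^{2n+1}\,dt}{(1-rt)^2}.
\]
If $n(1-r)\le1$, use $1-r^n\le n(1-r)$ and $\int_0^1(1-rt)^{-2}dt=(1-r)^{-1}$ to get $w_n\le2n^2(1-r)\le2n$. If $n(1-r)\ge1$, then $w_n\le\frac2{(1-r)^2(2n+2)}\le\frac{n^2}{n+1}\le n$. So the sum is at most $2D(f)$.
\end{proof}

To apply the lemma we need bounded multipliers, and we obtain them by cutting moduli. Let $0\ne\varphi\in\mathcal{D}$ be outer and $0<\varepsilon\le1$. Let $\varphi\vee\varepsilon$ be the outer function with modulus $\max(|\varphi|,\varepsilon)$, so that $|\varphi\vee\varepsilon|\ge\varepsilon$ on $\mathbb{D}$, and put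
\[
F_\varepsilon=\frac{\varphi}{\varphi\vee\varepsilon},\qquad\rho_\varepsilon(\zeta)=D_\zeta(F_\varepsilon).
\]
Thus $F_\varepsilon$ is the outer function with modulus $\min(1,|\varphi|/\varepsilon)$; its modulus retains only the set where $|\varphi|<\varepsilon$ and the values there. For $0\ne h=\psi\kappa\in\mathcal{D}$ with $\psi$ inner and $\kappa$ outer, and for $n\ge1$, let $\kappa_n$ be the outer function with modulus $\min(|\kappa|,n)$, and $h\wedge n=\psi\kappa_n$; then $|h\wedge n|\le n$ on $\mathbb{D}$.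

\begin{lemma}\label{lem:cutoff}
\begin{enumerate}
\item[(a)] $|\varphi(\zeta)|^2\rho_\varepsilon(\zeta)\le D_\zeta(\varphi)$ a.e.; in particular $\rho_\varepsilon<\infty$ a.e. As $\varepsilon\to0$, $\int|\varphi|^2\rho_\varepsilon\,dm\to0$ and $F_\varepsilon\to1$ pointwise on $\mathbb{D}$.
\item[(b)] $D(h\wedge n)\le D(h)$, and $h\wedge n\to h$ pointwise on $\mathbb{D}$ as $n\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts rest on the inequality
\begin{equation}\label{eq:gamma}
\gamma\Big(\frac{\min(a,c)}{\min(b,c)}\Big)\le\gamma\Big(\frac ab\Big)\qquad(a,b,c>0).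
\end{equation}
The quotient on the left equals $a/b$ if $a,b\le c$; it equals $1$ if $a,b\ge c$; it equals $c/b\in[1,a/b]$ if $b\le c\le a$; and it equals $a/c\in[a/b,1]$ if $a\le c\le b$. In each case it lies between $1$ and $a/b$, and $\gamma$ is monotone on each side of its minimum at $1$.

(a) Let $a=|\varphi(\eta)|$ and $b=|\varphi(\zeta)|$, both positive for a.e.\ $\eta,\zeta$. By Theorem~\ref{thm:CRS}, the numerators of the integrands of $D_\zeta(\varphi)$ and of $|\varphi(\zeta)|^2\rho_\varepsilon(\zeta)$ are $b^2\gamma(a/b)$ and $b^2\min(1,b/\varepsilon)^2\gamma(\min(a,\varepsilon)/\min(b,\varepsilon))$. By \eqref{eq:gamma} the second is at most the first, and it vanishes if $a,b\ge\varepsilon$. This gives the first claim, and also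
\[
|\varphi(\zeta)|^2\rho_\varepsilon(\zeta)\le\int_{\{|\varphi(\eta)|<\varepsilon\}}\frac{b^2\gamma(a/b)}{|\eta-\zeta|^2}\,dm(\eta)\qquad\text{if }\varepsilon\le|\varphi(\zeta)| .
\]
For a.e.\ $\zeta$ the full integral $D_\zeta(\varphi)$ is finite and $\varphi(\zeta)\ne0$, and the sets $\{|\varphi|<\varepsilon\}$ decrease to a null set. So $|\varphi|^2\rho_\varepsilon\to0$ a.e. The majorant $D_\zeta(\varphi)$ is integrable because $\varphi\in\mathcal{D}$, and dominated convergence gives $\int|\varphi|^2\rho_\varepsilon\,dm\to0$. Finally, on $\mathbb{T}$, $|\log|F_\varepsilon||=\log^+(\varepsilon/|\varphi|)$ tends to $0$ a.e.\ and is dominated by $\log^+(1/|\varphi|)\in L^1(m)$; apply \eqref{eq:outerconv}.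

(b) With $a=|\kappa(\eta)|$ and $b=|\kappa(\zeta)|$, \eqref{eq:gamma} gives $\min(b,n)^2\gamma(\min(a,n)/\min(b,n))\le b^2\gamma(a/b)$, so $D_\zeta(\kappa_n)\le D_\zeta(\kappa)$ a.e. By \eqref{eq:inner} and $|\kappa_n|\le|\kappa|$, $D(h\wedge n)=D(\kappa_n)+\int|\kappa_n|^2D_\zeta(\psi)\,dm(\zeta)\le D(h)$. The quotient $\kappa_n/\kappa$ is outer with log-modulus $-\log^+(|\kappa|/n)$, which tends to $0$ a.e.\ and is dominated by $\log^+|\kappa|\in L^1(m)$; apply \eqref{eq:outerconv}.
\end{proof}

The next statement explains the choice of the weight $\rho_\varepsilon$.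

\begin{proposition}\label{prop:into}
Let $0\ne f=\theta\varphi\in\mathcal{D}$ with $\theta$ inner and $\varphi$ outer, and let $0<\varepsilon\le1$. If $h\in\mathcal{D}$ and
\[
K=2\|h\|^2+2\int|h|^2\rho_\varepsilon\,dm+\int|h|^2D_\zeta(\theta)\,dm(\zeta)<\infty,
\]
then $\theta F_\varepsilon h\in[f]$ and $\|\theta F_\varepsilon h\|^2\le K$.
\end{proposition}

\begin{proof}
By \eqref{eq:inner}, $\varphi\in\mathcal{D}$, so $F_\varepsilon$ is defined. Let $h\ne0$. We have $\theta F_\varepsilon h=f\cdot h/(\varphi\vee\varepsilon)$, but $h$ may be unbounded, so we apply Lemma~\ref{lem:member} to $h_n=h\wedge n$ instead. Write $F=F_\varepsilon$. From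
\[
F(\eta)h_n(\eta)-F(\zeta)h_n(\zeta)=F(\eta)\big(h_n(\eta)-h_n(\zeta)\big)+h_n(\zeta)\big(F(\eta)-F(\zeta)\big)
\]
and $|F|\le1$ we get $D_\zeta(Fh_n)\le2D_\zeta(h_n)+2|h_n(\zeta)|^2\rho_\varepsilon(\zeta)$. Theorem~\ref{thm:douglas}, \eqref{eq:inner}, Lemma~\ref{lem:cutoff}(b) and $|h_n|\le|h|$ on $\mathbb{T}$ give
\[
\|\theta Fh_n\|^2=\|Fh_n\|_{H^2}^2+D(Fh_n)+\int|Fh_n|^2D_\zeta(\theta)\,dm(\zeta)\le K .
\]
Now $\theta Fh_n=fu_n$ with $u_n=h_n/(\varphi\vee\varepsilon)$ and $|u_n|\le n/\varepsilon$, so $\theta Fh_n\in[f]$ by Lemma~\ref{lem:member}. As $n\to\infty$, $\theta Fh_n\to\theta Fh$ pointwise, and Lemma~\ref{lem:weak}(a) gives both claims.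
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Theorem~\ref{thm:main} is the case $U=\mathbb{D}$ of the following statement, by the last sentence of Section~\ref{sec:background}. The case of an annulus is needed for Theorem~\ref{thm:compl}(3).

\begin{proposition}\label{prop:claim}
Let $(0)\ne\mathcal{M}\in\operatorname{Lat}(M_z,\mathcal{D})$. Assume that $U=\mathbb{D}$ or that the functions in $\mathcal{M}$ have no common zero in $\mathbb{D}$. Then $P_{\mathcal{M}}\in\mathcal{T}(U)$.
\end{proposition}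

\begin{proof}
By Theorem~\ref{thm:cyclic}, $\mathcal{M}=[f]$ with $f\neq0$; this is where $\mathcal{M}\ne(0)$ is used. Factor $f=\theta\varphi$. By \eqref{eq:inner}, $\varphi\in\mathcal{D}$ and $\int|\varphi|^2D_\zeta(\theta)\,dm(\zeta)<\infty$, so $D_\zeta(\theta)<\infty$ a.e. Point evaluations are continuous, so the common zeros of $[f]$ are the zeros of $f$, that is, of $\theta$. Let $B_j$ be given by Lemma~\ref{lem:blaschke}.

\emph{Step 1: fixed $\varepsilon\in(0,1]$.} The weight $\rho_\varepsilon$ may be unbounded, so we truncate it. Let $T_j\in\mathcal{T}(U)$ be the operator of Proposition~\ref{prop:T} for $B_j$ and $\min(\rho_\varepsilon,j)$, and let $T_\varepsilon\in\mathcal{T}(U)$ be the WOT-limit of a subsequence, along which $j$ runs from now on.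

Let $p$ be a polynomial. Property (A) with $g=p\varphi$ bounds $\langle(I-T_j)y_j,y_j\rangle$ for $y_j=B_jp\varphi$. By Lemma~\ref{lem:blaschke}(iii), $y_j\to pf$ in norm, and $\|I-T_j\|\le1$, so these numbers converge to $\langle(I-T_\varepsilon)pf,pf\rangle$. Hence
\begin{equation}\label{eq:Aprime}
\langle(I-T_\varepsilon)pf,pf\rangle\le\int|p\varphi|^2\rho_\varepsilon\,dm\le\|p\|_\infty^2\int|\varphi|^2\rho_\varepsilon\,dm .
\end{equation}

Let $x\in\mathcal{D}$ and write $T_jx=B_jh_j$ as in (B). Along a further subsequence $h_j\to h$ weakly in $\mathcal{D}$ and a.e.\ on $\mathbb{T}$. On $\mathbb{D}$, $B_jh_j$ converges pointwise both to $T_\varepsilon x$ and to $\theta h$, so $T_\varepsilon x=\theta h$. On $\mathbb{T}$, $\liminf|h_j|^2D_\zeta(B_j)\ge|h|^2D_\zeta(\theta)$ a.e.\ by Lemma~\ref{lem:blaschke}(ii), and $|h_j|^2\min(\rho_\varepsilon,j)\to|h|^2\rho_\varepsilon$ a.e. By Fatou's lemma,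
\[
\|h\|\le\|x\|,\qquad\int|h|^2D_\zeta(\theta)\,dm(\zeta)\le\|x\|^2,\qquad\int|h|^2\rho_\varepsilon\,dm\le2C_1\|x\|^2 .
\]
Proposition~\ref{prop:into} now gives
\begin{equation}\label{eq:Bprime}
F_\varepsilon T_\varepsilon x\in[f],\qquad\|F_\varepsilon T_\varepsilon x\|^2\le(3+4C_1)\|x\|^2 .
\end{equation}
The constant does not depend on $\varepsilon$, because $C_1$ does not depend on the weight.

\emph{Step 2: $\varepsilon\to0$.} For fixed $\varepsilon$, \eqref{eq:Aprime} carries an error and \eqref{eq:Bprime} carries the factor $F_\varepsilon$; both disappear in the limit. Choose $\varepsilon_i\to0$ with $T_{\varepsilon_i}\to T_0\in\mathcal{T}(U)$ in WOT. By \eqref{eq:Aprime} and Lemma~\ref{lem:cutoff}(a), $\langle(I-T_0)pf,pf\rangle=0$ for every polynomial $p$. For $x\in\mathcal{D}$, $T_{\varepsilon_i}x\to T_0x$ weakly, hence pointwise, and $F_{\varepsilon_i}\to1$ pointwise. So the functions $F_{\varepsilon_i}T_{\varepsilon_i}x\in[f]$, which are bounded in $\mathcal{D}$ by \eqref{eq:Bprime}, converge pointwise to $T_0x$,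 and $T_0x\in[f]$ by Lemma~\ref{lem:weak}(a). Lemma~\ref{lem:ops}(b) gives $T_0=P_{[f]}=P_{\mathcal{M}}$.
\end{proof}

\section{Simple zeros and their location}\label{sec:compl}

The Blaschke products behind $\mathcal{T}(U)$ may have multiple zeros. Splitting a multiple zero into nearby simple ones changes the projection little, even in norm. The kernels at the nearby points become nearly dependent, so we use their divided differences as a basis.

\begin{lemma}\label{lem:split}
Let $B$ be a finite Blaschke product, $V\subset\mathbb{D}$ an open set containing its zeros, and $\epsilon>0$. There is a finite set $\Lambda\subset V$ with $\|P_{B\mathcal{D}}-P_{\mathcal{M}(\Lambda)}\|<\epsilon$.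
\end{lemma}

\begin{proof}
If $B$ is constant take $\Lambda=\emptyset$. Otherwise let $\lambda_1,\dots,\lambda_q$ be the distinct zeros, with multiplicities $n_1,\dots,n_q$. The series $K(w)=\sum_nw^nz^n/(n+1)$ defines an analytic $\mathcal{D}$-valued function of $w\in\mathbb{D}$, since $\|z^n/(n+1)\|\le1$. We have $k_\lambda=K(\bar\lambda)$, and differentiating the series termwise gives $\langle g,K^{(t)}(\bar\lambda)\rangle=g^{(t)}(\lambda)$. By Lemma~\ref{lem:BD}(a), $(B\mathcal{D})^\perp$ is spanned by the vectors $v_{\mu,t}=K^{(t)}(\bar\lambda_\mu)/t!$ with $1\le\mu\le q$, $0\le t<n_\mu$. They are linearly independent, because a polynomial can be given arbitrary values $g^{(t)}(\lambda_\mu)$ (Hermite interpolation).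

Choose pairwise distinct points $\lambda_{\mu,t}\in V$ close to $\lambda_\mu$, let $\Lambda$ be the set of these points, write $w_{\mu,t}=\bar\lambda_{\mu,t}$, and put
\[
v'_{\mu,t}=\frac1{2\pi i}\oint\frac{K(\xi)\,d\xi}{\prod_{\nu=0}^t(\xi-w_{\mu,\nu})}=\sum_{\nu=0}^t\frac{K(w_{\mu,\nu})}{\prod_{\nu'\le t,\ \nu'\ne\nu}(w_{\mu,\nu}-w_{\mu,\nu'})},
\]
the integral being taken over a fixed small circle about $\bar\lambda_\mu$ that encloses the points. The sum shows that the $v'_{\mu,t}$ arise from the kernels $k_{\lambda_{\mu,t}}$ by a triangular system with nonzero diagonal, so they span $\mathcal{M}(\Lambda)^\perp$. The integral shows that $v'_{\mu,t}\to v_{\mu,t}$ in norm as the points tend to $\lambda_\mu$: the integrand converges uniformly to $K(\xi)/(\xi-\bar\lambda_\mu)^{t+1}$, and Cauchy's formula applies. The projection onto the span of linearly independent vectors $v_1,\dots,v_n$ with Gram matrix $G=(\langle v_\beta,v_\alpha\rangle)_{\alpha\beta}$ is $x\mapsto\sum_{\alpha,\beta}(G^{-1})_{\alpha\beta}\langle x,v_\beta\rangle v_\alpha$,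 and this depends norm-continuously on the vectors near a linearly independent tuple. Hence $I-P_{\mathcal{M}(\Lambda)}\to I-P_{B\mathcal{D}}$ in norm.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(1) Let $P_j=P_{\mathcal{M}_j}\to Q$ in SOT. Then $Q$ is self-adjoint, and $P_jy_j\to Qy$ whenever $y_j\to y$ in norm. Taking $y_j=P_jx$ gives $Q^2=Q$. Taking $y_j=zP_jx\in\mathcal{M}_j$ gives $zQx=\lim zP_jx=\lim P_jzP_jx=QzQx$, so the range of $Q$ is invariant. Conversely, nonzero $\mathcal{M}$ are covered by Theorem~\ref{thm:main}. For $\mathcal{M}=(0)$ take $\mathcal{M}_j=z^j\mathcal{D}$; then $\|P_jx\|^2=\sum_{n\ge j}(n+1)|\hat x(n)|^2\to0$.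

(2) and sufficiency in (3). Let $U_n=\mathbb{D}$ for (2), and $U_n=\{1-\frac1n<|z|<1\}$ if $\mathcal{M}$ has no common zero. By Proposition~\ref{prop:claim} there is a finite Blaschke product $B_n$ with zeros in $U_n$ and $d(P_{B_n\mathcal{D}},P_{\mathcal{M}})<\frac1n$. By Lemma~\ref{lem:split} there is a finite $\Lambda_n\subset U_n$ with $\|P_{B_n\mathcal{D}}-P_{\mathcal{M}(\Lambda_n)}\|<\frac1n$. Then $d(P_{\mathcal{M}(\Lambda_n)},P_{\mathcal{M}})<\frac5n$, so $P_{\mathcal{M}(\Lambda_n)}\to P_{\mathcal{M}}$ in WOT, and in SOT by Lemma~\ref{lem:ops}(a). In the second case $\min_{\Lambda_n}|\lambda|>1-\frac1n$.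

Necessity in (3). A function in $\mathcal{M}(\Lambda)$ that vanishes at a point $w\notin\Lambda$ can be divided by $z-w$ within $\mathcal{M}(\Lambda)$. We show that this property passes to the limit when the $\Lambda_j$ leave every compact set. Let $P_j=P_{\mathcal{M}(\Lambda_j)}\to P_{\mathcal{M}}$ in SOT with $\min_{\Lambda_j}|\lambda|\to1$, and suppose that $\lambda_0\in\mathbb{D}$ is a common zero of $\mathcal{M}$. Among the nonzero functions in $\mathcal{M}$ choose $f$ whose order of vanishing at $\lambda_0$ is smallest. The functions $f_j=P_jf$ converge to $f$ in norm, hence locally uniformly. By Hurwitz's theorem, for large $j$ there are zeros $z_j$ of $f_j$ with $z_j\to\lambda_0$, and $z_j\notin\Lambda_j$ for large $j$.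

Write $f_j=\frac{z-z_j}{1-\bar z_jz}\,g_j$. By Lemma~\ref{lem:BD}(a), $g_j\in\mathcal{D}$ and $\|g_j\|\le\|f_j\|\le\|f\|$. By \eqref{eq:geom}, the functions $y_j=f_j/(z-z_j)=g_j/(1-\bar z_jz)$ lie in $\mathcal{D}$ and are bounded in norm, since the $z_j$ stay in a compact subset of $\mathbb{D}$. They vanish on $\Lambda_j$, so $y_j\in\mathcal{M}(\Lambda_j)$, and they converge pointwise on $\mathbb{D}\setminus\{\lambda_0\}$ to the analytic function $y=f/(z-\lambda_0)$. By Lemma~\ref{lem:weak}(a), $y\in\mathcal{D}$ and $y_j\to y$ weakly. For $x\perp\mathcal{M}$,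
\[
\langle y,x\rangle=\lim_j\langle y_j,x\rangle=\lim_j\langle y_j,P_jx\rangle=0,
\]
because $P_jx\to P_{\mathcal{M}}x=0$ in norm. So $y\in\mathcal{M}$. It is nonzero and vanishes at $\lambda_0$ to lower order than $f$, a contradiction.
\end{proof}

\begin{remark}
The hypothesis $\mathcal{M}\ne(0)$ in part (3) cannot be dropped. Every point of $\mathbb{D}$ is a common zero of $(0)$, yet the sets $\Lambda_N=\{(1-\frac1N)e^{2\pi ij/N}:0\le j<N\}$, $N\ge2$, fall under the case $\tau=0$ of Section~\ref{sec:example}, so that $P_{\mathcal{M}(\Lambda_N)}\to0$ in SOT by Lemma~\ref{lem:ops}(a).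
\end{remark}

\begin{thebibliography}{9}

\bibitem{Carleson}
Carleson, Math. Z. \textbf{73} (1960).

\bibitem{Hankel}
\emph{Hankel operators and invariant subspaces of the Dirichlet space},
\texttt{http://www.math.utk.edu/\%7Erichter/papers/HankelDiri.pdf}.

\bibitem{Richter}
Richter, J. reine angew. Math. \textbf{386} (1988).

\bibitem{RichterShields}
Richter and Shields, Math. Z. \textbf{198} (1988).

\bibitem{RichterSundberg}
Richter and Sundberg, \emph{A formula for the local Dirichlet integral}, Michigan Math. J. \textbf{38} (1991).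

\end{thebibliography}
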